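\title{Five weights separate the sums of adjacent vertices by two}

\begin{abstract}
We prove that the edges of every finite simple graph with no component isomorphic to $K_2$ can be weighted with $1,2,3,4,5$ so that, at the two ends of every edge, the sums of the incident weights differ by at least $2$. Cycles whose length is not divisible by $4$ show that five weights are needed. The proof prescribes the sums modulo $4$ along a maximum cut and realizes them by an integral flow on the cut edges. A parity obstruction to this scheme is removed in all graphs except those whose non-bipartite blocks are odd cycles of a restricted kind, and these are weighted directly.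
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a positive integer $k$, a \emph{$k$-edge-weighting} of a graph $G=(V,E)$ is a map $\omega\colon E\to\{1,2,\dots,k\}$. The \emph{sum} of a vertex $v$ is
\[
\sigma(v)=\sum_{u\in N(v)}\omega(uv),
\]
where $N(v)$ is the set of neighbors of $v$. If every edge $e$ is replaced by $\omega(e)$ parallel edges, then $\sigma(v)$ becomes the degree of $v$; so a weighting is a way of changing the degrees of $G$ without changing its adjacencies. A weighting is \emph{neighbor-sum-distinguishing} if $\sigma(u)\ne\sigma(v)$ for every edge $uv$, that is, if the sums form a proper vertex coloring. No such weighting exists when $G$ has a component isomorphic to $K_2$, because both ends of an isolated edge have the weight of that edge as their sum. The 1-2-3 Conjecture of Karo\'nski, \L uczak and Thomason asks whether every graph without such a component has a neighbor-sum-distinguishing $3$-edge-weighting.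

Here we ask for a larger gap. For $p\ge1$, call a weighting \emph{$p$-separating} if $|\sigma(u)-\sigma(v)|\ge p$ for every edge $uv$. The following question is posed in \cite{doubling}: \emph{does every graph with no component isomorphic to $K_2$ have a $2$-separating $5$-edge-weighting?}

Five is the number one would guess. In a triangle with weights $a,b,c$ the sums are $a+b$, $b+c$, $c+a$, and their differences are the differences of the weights. Three positive integers that are pairwise at least $2$ apart include one that is at least $5$, so four weights do not suffice. In the other direction, let $\omega$ be a neighbor-sum-distinguishing $3$-edge-weighting. Then $2\omega$ is $2$-separating, with weights $2,4,6$. The weighting $2\omega-1$ has weights $1,3,5$ and sums $2\sigma(v)-d(v)$, where $d(v)$ is the degree of $v$; it is $2$-separating if $G$ is regular, but the difference $2(\sigma(u)-\sigma(v))-(d(u)-d(v))$ is not controlled when $d(u)\neq d(v)$. Thus, granting the 1-2-3 Conjecture, six weights always suffice and five suffice for regular graphs. We show that five always suffice, without using the conjecture.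

\begin{theorem}\label{thm:main}
Every finite simple graph with no component isomorphic to $K_2$ has a $2$-separating $5$-edge-weighting.
\end{theorem}

Cycles show that neither of the numbers $5$ and $2$ can be improved while the other is kept.

\begin{theorem}\label{thm:cycles}
Let $p\ge1$. The least $k$ such that the cycle $C_n$ has a $p$-separating $k$-edge-weighting is $p+1$ if $4\mid n$, and $2p+1$ otherwise. In particular, in Theorem~\ref{thm:main} the number $5$ cannot be replaced by $4$, even for infinitely many connected graphs; and with weights $1,\dots,5$ the difference $2$ cannot be replaced by $3$.
\end{theorem}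

For connected graphs of odd order the first part of the proof gives more. Sums are defined in the same way when the weights are arbitrary integers.

\begin{theorem}\label{thm:odd}
Let $G$ be a connected graph with $|V(G)|$ odd, and let $\mu$ be any odd integer. Then the edges of $G$ can be weighted from $\{\mu-2,\mu-1,\mu,\mu+1,\mu+2\}$ so that all sums are even and adjacent vertices have different sums (hence sums differing by at least $2$).
\end{theorem}

One principle runs through the proof of Theorem~\ref{thm:main}: we make all sums in a component have the same parity, and then it is enough to make adjacent sums distinct. In Sections~\ref{sec:flow} and~\ref{sec:residues} we take a maximum cut, ask for sums congruent to $0$ modulo $4$ on one side and to $2$ on the other, and separate the ends of the edges inside a side greedily. This succeeds unless a parity condition fails, and it proves Theorem~\ref{thm:odd}. In Section~\ref{sec:passive} we repair the parity by leaving one edge out of the greedy scheme; the graphs for which this fails as well have a simple block structure. They are weighted in Section~\ref{sec:special}, where the parity is repaired by leaving out one vertex.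

\section{Cycles}\label{sec:cycles}

\begin{proof}[Proof of Theorem~\ref{thm:cycles}]
Let $a_1,\dots,a_n$ be the weights of the edges of $C_n$ in cyclic order, with indices modulo $n$. Two adjacent vertices have sums $a_{i-1}+a_i$ and $a_i+a_{i+1}$ for some $i$, so the weighting is $p$-separating if and only if
\[
|a_{i+1}-a_{i-1}|\ge p\quad\text{for all } i .
\]
In particular $k\ge p+1$. The condition concerns consecutive elements of the orbits of the permutation $i\mapsto i+2$ of $\mathbb Z_n$. There is one orbit, of length $n$, if $n$ is odd, and there are two orbits, of length $n/2$, if $n$ is even.

If $4\mid n$, both orbits have even length, and we let the weights alternate between $1$ and $p+1$ along each. So the least $k$ is $p+1$.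

If $4\nmid n$, every orbit has odd length at least $3$. Suppose that all weights lie in $\{1,\dots,2p\}$. Two elements of $\{1,\dots,p\}$ differ by less than $p$, and so do two elements of $\{p+1,\dots,2p\}$. Hence the weights alternate between these two sets along an orbit, which is impossible for an orbit of odd length. So $k\ge 2p+1$. Conversely, give one element of each orbit the weight $2p+1$ and let the weights alternate between $1$ and $p+1$ along the remaining elements, which are even in number. Consecutive elements then receive different weights from $\{1,p+1,2p+1\}$.

The last two assertions follow from the cycles with $4\nmid n$, which need $5$ weights for $p=2$ and $7$ weights for $p=3$.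
\end{proof}

\section{Notation and standard facts}\label{sec:facts}

Components can be weighted independently, so from now on $G=(V,E)$ is a connected graph with $n=|V|$ vertices. For $X\subseteq V$, let $\partial X$ be the set of edges with exactly one end in $X$; we say that $X$ \emph{separates} $u$ from $v$ if it contains exactly one of them. For a function $f$ on $V$ we write $f(X)=\sum_{x\in X}f(x)$. We use three standard facts.

\begin{itemize}
\item[(F1)] \emph{Integral max-flow min-cut.} In a directed network with a source, a sink and nonnegative integer capacities, there is an integral flow whose value equals the least total capacity of the arcs leaving a vertex set that contains the source and not the sink.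
\item[(F2)] \emph{Joins.} Let $U\subseteq V$. There is a set $Z\subseteq E$ such that $U$ is exactly the set of vertices incident with an odd number of edges of $Z$ if and only if $|U|$ is even. (Necessity is the handshake lemma. For sufficiency, split $U$ into pairs, join each pair by a path in the connected graph $G$, and let $Z$ be the set of edges lying on an odd number of these paths.)
\item[(F3)] \emph{Blocks.} A \emph{cut vertex} is a vertex whose deletion disconnects $G$, and a \emph{bridge} is an edge lying on no cycle. A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex. For $n\ge 2$, a \emph{block} of $G$ is a maximal $2$-connected subgraph or a bridge with its ends. Every edge lies in exactly one block, and every cycle lies in a block. Any two edges of a $2$-connected graph lie on a common cycle. A path of $G$ between two vertices of a block stays in that block. A vertex is a cut vertex if and only if it lies in more than one block. Some block contains at most one cut vertex of $G$.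
\end{itemize}

For a block $B$ and $x\in V(B)$, let $\hat x$ be the vertex set of the component of $G-E(B)$ that contains $x$; it is the part of $G$ that hangs from $B$ at $x$. The block $B$ will be clear from the context. We have
\begin{equation}\label{eq:hat}
\hat x\cap V(B)=\{x\},\qquad V=\bigsqcup_{x\in V(B)}\hat x,\qquad \partial\hat x=\{e\in E(B): e\ni x\}.
\end{equation}
The first statement holds because a path between two distinct vertices of $B$ uses only edges of $B$. The second holds because a shortest path from a vertex to $V(B)$ uses no edge of $B$. For the third, an edge leaving $\hat x$ belongs to $B$, so its end in $\hat x$ is $x$; and every edge of $B$ at $x$ leaves $\hat x$ by the first statement.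

\section{Maximum cuts and flows}\label{sec:flow}

\subsection*{The idea on a triangle}

Split $V$ into two sides $S$ and $T$, and suppose that all sums are $0$ modulo $4$ on $S$ and $2$ modulo $4$ on $T$. Then all sums are even and every edge between the sides has ends with different sums. It remains to separate the ends of the edges inside a side. For this we would like each such edge to offer a binary choice that moves the sum of \emph{one} of its ends and no other sum.

Take the triangle $uvx$ with $S=\{u,v\}$ and $T=\{x\}$. Start with weights $3\pm1$, namely $4$ on $uv$, $4$ on $ux$ and $2$ on $vx$. The sums of $u,v,x$ are $8,6,6$. The vertices $u$ and $x$ have the right residues. The residue of $v$ is wrong on purpose: we want to move $\sigma(v)$ by $+2$ or by $-2$, to $8$ or to $4$, and since $\sigma(u)=8$ we choose $4$. Lowering the weight of $uv$ by $1$ moves both $\sigma(u)$ and $\sigma(v)$ by $-1$. We now compensate along the path $uxv$, adding $1$ on $ux$ and subtracting $1$ on $xv$. This restores $\sigma(u)$, leaves $\sigma(x)$ unchanged and lowers $\sigma(v)$ once more. The weights are now $3,5,1$ on $uv,ux,vx$, and the sums of $u,v,x$ are $8,4,6$.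

In general many compensations must be made at once, and the edges between $S$ and $T$ have limited room. An alternating change along a path between the sides is a unit of flow along that path, so this is a flow problem. Its cut condition compares, for each set $X$, the number of edges of $\partial X$ that need compensation with the number that can carry it. This comparison is favorable when the cut $(S,T)$ is maximum.

\subsection*{Tight sets}

A \emph{cut} is a partition $(S,T)$ of $V$ into two sides, one of which may be empty. An edge is \emph{crossing} if its ends lie on different sides and \emph{inner} otherwise; $F$ and $I$ denote the sets of crossing and of inner edges. The cut is \emph{maximum} if $|F|$ is as large as possible; all maximum cuts have the same value of $|I|$. For $X\subseteq V$ put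
\[
\operatorname{cr}(X)=|F\cap\partial X|,\qquad \operatorname{in}(X)=|I\cap\partial X|,\qquad \varphi(X)=\operatorname{cr}(X)-\operatorname{in}(X).
\]
We call $X$ \emph{tight} (for the given cut) if $\varphi(X)=0$. The complement of a tight set is tight, since it has the same boundary. \emph{Flipping} $X$ means moving every vertex of $X$ to the other side, that is, replacing $S$ by the symmetric difference $S\triangle X$.

\begin{lemma}\label{lem:flip}
Let $(S,T)$ be a maximum cut. Then $\varphi(X)\ge0$ for all $X\subseteq V$. Flipping a tight set $X$ gives a maximum cut, in which exactly the edges of $\partial X$ have changed type. Every bridge is a crossing edge.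
\end{lemma}

\begin{proof}
Flipping $X$ changes the type of an edge exactly when one of its ends moves and the other does not, so $|F|$ changes by $-\varphi(X)$. This gives the first two statements. If $e$ is a bridge, then $\partial X=\{e\}$ for the vertex set $X$ of a component of $G-e$, and $\varphi(X)\ge0$ forces $e\in F$.
\end{proof}

\subsection*{Realizing prescribed sums}

Fix a maximum cut $(S,T)$, and let $\varepsilon(v)=1$ for $v\in S$ and $\varepsilon(v)=-1$ for $v\in T$.

\begin{lemma}\label{lem:flow}
Let $f\colon V\to\mathbb Z$ satisfy $f(V)=0$ and $f(X)\le2\operatorname{cr}(X)$ for all $X\subseteq V$. Then there is a map $y\colon F\to\{-2,-1,0,1,2\}$ with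
\[
\sum_{e\in F,\ e\ni v}y(e)=\varepsilon(v)f(v)\qquad\text{for all }v\in V .
\]
\end{lemma}

\begin{proof}
Replace each crossing edge by two opposite arcs of capacity $2$. Write $f=f^+-f^-$ with $f^+=\max(f,0)$ and $f^-=\max(-f,0)$. Add a source with an arc of capacity $f^+(v)$ to each $v\in V$, and a sink with an arc of capacity $f^-(v)$ from each $v\in V$. The arcs leaving the set formed by the source and $X\subseteq V$ have total capacity
\[
f^+(V\setminus X)+f^-(X)+2\operatorname{cr}(X)=f^+(V)-f(X)+2\operatorname{cr}(X)\ge f^+(V).
\]
By (F1) there is an integral flow of value $f^+(V)$. It saturates the arcs at the source, and also those at the sink because $f^-(V)=f^+(V)$. So the net flow out of each $v$ along crossing edges is $f(v)$. Let $y(e)$ be the flow on $e$ from its end in $S$ to its end in $T$ minus the flow in the opposite direction. The net flow out of $v$ is $\varepsilon(v)\sum_{e\in F,\,e\ni v}y(e)$, and the lemma follows.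
\end{proof}

Fix an odd integer $\mu$, the middle weight; for Theorem~\ref{thm:main} it is $3$. Fix a linear order of $V$ and a set $A\subseteq I$ of \emph{active} edges; the other inner edges are \emph{passive}. The later end of an active edge $e$ is its \emph{head} $e^+$, the earlier end its \emph{tail} $e^-$. A \emph{signing} is a map $w\colon E\to\{-1,1\}$, and its \emph{base sums} are the sums of the weighting $\mu+w$:
\[
\beta_w(v)=\mu\, d(v)+\sum_{e\ni v}w(e).
\]
The room of $2$ on each side of $\mu$ is used as follows: one unit goes to the signing, which will control residues modulo $4$, and one unit goes to the binary choices $\eta$ and their compensation.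

\begin{lemma}\label{lem:realize}
Let $w$ be a signing and let $\eta\colon A\to\{-1,1\}$.
\begin{itemize}
\item[(a)] There is a weighting from $\{\mu-2,\dots,\mu+2\}$ with sums
\begin{equation}\label{eq:sums}
\sigma(x)=\beta_w(x)+2\sum_{e\in A,\ e^+=x}\eta(e)\qquad(x\in V).
\end{equation}
\item[(b)] Let $uv$ be a passive inner edge, and suppose that no tight set separates $u$ from $v$. Then there is also a weighting from $\{\mu-2,\dots,\mu+2\}$ whose sums are given by \eqref{eq:sums}, except that $\sigma(v)$ is changed by $-4w(uv)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Give each active edge $e$ the weight $\mu+w(e)+\eta(e)$ and each passive inner edge $e$ the weight $\mu+w(e)$. The crossing edges must supply at $x$ their share of the base sum and the compensations. So let $f=f_1+f_2$, where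
\[
f_1(x)=\varepsilon(x)\sum_{e\in F,\ e\ni x}w(e),\qquad
f_2(x)=\varepsilon(x)\Bigl(\sum_{e\in A,\ e^+=x}\eta(e)-\sum_{e\in A,\ e^-=x}\eta(e)\Bigr).
\]
Let $X\subseteq V$. A crossing edge with both ends in $X$ contributes $w(e)-w(e)=0$ to $f_1(X)$, since $\varepsilon$ has opposite signs at its ends, and a crossing edge in $\partial X$ contributes $\pm1$. An active edge with both ends in $X$ contributes $0$ to $f_2(X)$, since $\varepsilon$ has the same sign at its ends, and an active edge in $\partial X$ contributes $\pm1$. Hence $f(V)=0$, and by Lemma~\ref{lem:flip}
\begin{equation}\label{eq:budget}
f(X)\le\operatorname{cr}(X)+|A\cap\partial X|\le\operatorname{cr}(X)+\operatorname{in}(X)\le2\operatorname{cr}(X).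
\end{equation}
Take $y$ from Lemma~\ref{lem:flow} and give each crossing edge $e$ the weight $\mu+y(e)$. All weights lie in $\{\mu-2,\dots,\mu+2\}$, and
\[
\sigma(x)=\mu\,d(x)+\sum_{e\in I,\ e\ni x}w(e)+\sum_{e\in A,\ e\ni x}\eta(e)+\varepsilon(x)f_1(x)+\varepsilon(x)f_2(x).
\]
The first, second and fourth terms add up to $\beta_w(x)$. In the third and fifth terms an active edge $e$ contributes $\eta(e)+\eta(e)$ if $x$ is its head and $\eta(e)-\eta(e)$ if $x$ is its tail. This is \eqref{eq:sums}.

(b) Let $s=w(uv)$. We change two things in the construction: the edge $uv$ gets the weight $\mu-s$ instead of $\mu+s$, and $f$ is replaced by $f+f_3$, where $f_3(u)=2s\,\varepsilon(u)$, $f_3(v)=-2s\,\varepsilon(u)$, and $f_3=0$ elsewhere. If $X$ does not separate $u$ from $v$, then $f_3(X)=0$ and \eqref{eq:budget} applies. If it does, then $|A\cap\partial X|\le\operatorname{in}(X)-1$ because $uv$ is passive, and $\varphi(X)\ge1$ by hypothesis, so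
\[
(f+f_3)(X)\le\operatorname{cr}(X)+(\operatorname{in}(X)-1)+2=2\operatorname{cr}(X)+1-\varphi(X)\le2\operatorname{cr}(X).
\]
So Lemma~\ref{lem:flow} applies again. As $\varepsilon(u)=\varepsilon(v)$, the sum of $u$ changes by $-2s+2s=0$ and the sum of $v$ by $-2s-2s=-4s$. The other sums do not change.
\end{proof}

The maximality of the cut is used in the last inequality of \eqref{eq:budget}. A tight set may need the whole capacity of its boundary; this is why the extra move in (b), which sends two units of flow for one inner edge, is available only when no tight set separates $u$ from $v$.

\section{Residues modulo 4 and graphs of odd order}\label{sec:residues}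

Keep the maximum cut, the order and the set $A$. Let $k(v)$ be the number of active edges with head $v$. A \emph{pattern} is one of the two functions $\tau\colon V\to\{0,2\}$ that equal $2$ on one side of the cut and $0$ on the other. The next lemma makes the binary choices.

\begin{lemma}\label{lem:greedy}
Let $\tau$ be a pattern and let $b\colon V\to\mathbb Z$ satisfy $b(v)\equiv\tau(v)+2k(v)\pmod 4$ for all $v$. Then there is $\eta\colon A\to\{-1,1\}$ such that the numbers $s(v)=b(v)+2\sum_{e\in A,\,e^+=v}\eta(e)$ satisfy $s(v)\equiv \tau(v)\pmod4$ for all $v$ and take different values at the two ends of every edge in $F\cup A$.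
\end{lemma}

\begin{proof}
Since $2\eta(e)\equiv2\pmod4$, we have $s(v)\equiv b(v)+2k(v)\equiv\tau(v)\pmod 4$ for every $\eta$. So the ends of a crossing edge always receive different values. Process the vertices in the given order, and at $v$ choose the signs of the $k(v)$ active edges with head $v$. The number $s(v)$ depends on these signs only, and it can take the $k(v)+1$ values $b(v)-2k(v),\ b(v)-2k(v)+4,\ \dots,\ b(v)+2k(v)$. The tails of these edges come earlier, so their values are already fixed and exclude at most $k(v)$ of the possibilities.
\end{proof}

Call a signing $w$ \emph{valid} (for $A$, the order and $\tau$) if $\beta_w(v)\equiv\tau(v)+2k(v)\pmod4$ for all $v$.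

\begin{lemma}\label{lem:valid}
A valid signing exists if and only if $|\tau^{-1}(2)|+|A|$ is even. If $w$ is valid, then so is the signing obtained from $w$ by changing the sign on all edges of a cycle.
\end{lemma}

\begin{proof}
Let $Z$ be the set of edges with $w(e)=-1$ and let $j(v)$ be the number of edges of $Z$ at $v$. Then $\beta_w(v)=(\mu+1)d(v)-2j(v)$. As $\mu+1$ is even, we may divide the congruence by $2$: the signing is valid if and only if
\[
j(v)\equiv\tfrac{\mu+1}2\,d(v)+\tfrac{\tau(v)}2+k(v)\pmod2\qquad\text{for all }v .
\]
By (F2), such a set $Z$ exists if and only if the right-hand side is odd for an even number of vertices, that is, if and only if its sum over $V$ is even. This sum is $(\mu+1)|E|+|\tau^{-1}(2)|+|A|$, and $(\mu+1)|E|$ is even. For the second statement, at each vertex of the cycle two signs change, so the base sum changes by $-4$, $0$ or $4$.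
\end{proof}

\begin{proposition}\label{prop:active}
Suppose that $G$ has a maximum cut for which $|S|+|I|$ or $|T|+|I|$ is even. Then the edges of $G$ can be weighted from $\{\mu-2,\dots,\mu+2\}$ so that all sums are even and adjacent vertices have different sums.
\end{proposition}

\begin{proof}
Let $A=I$, fix any order, and let $\tau$ equal $2$ on a side whose size has the parity of $|I|$. By Lemma~\ref{lem:valid} there is a valid signing $w$. Apply Lemma~\ref{lem:greedy} with $b=\beta_w$, and realize the numbers $s(v)$ as sums by Lemma~\ref{lem:realize}(a). Since $F\cup A=E$, all edges have ends with different sums.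
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:odd}]
If $n$ is odd, then $|S|$ and $|T|$ have different parities in any maximum cut, so Proposition~\ref{prop:active} applies.
\end{proof}

From now on $\mu=3$, and a \emph{good weighting} is a $2$-separating $5$-edge-weighting.

\begin{definition}
A connected graph is \emph{obstructed} if $|S|\equiv|T|\equiv|I|+1\pmod 2$ for every maximum cut.
\end{definition}

By Proposition~\ref{prop:active}, a connected graph that is not obstructed has a good weighting. The only maximum cut of a connected bipartite graph is its bipartition, so such a graph is obstructed exactly when both classes have odd size; $K_2$ and $C_6$ are examples. The graph $K_6$ is obstructed too, with $|S|=|T|=3$ and $|I|=6$.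

\begin{lemma}\label{lem:eventight}
If $G$ is obstructed, then $n$ is even, and for every maximum cut every tight set has even size.
\end{lemma}

\begin{proof}
We have $n=|S|+|T|$ with $|S|\equiv|T|\pmod 2$. Flipping a tight set $X$ gives a maximum cut with the same value of $|I|$, so $|S\triangle X|\equiv|I|+1\equiv|S|\pmod2$. Since $|S\triangle X|\equiv|S|+|X|\pmod 2$, the size of $X$ is even.
\end{proof}

\section{One passive edge}\label{sec:passive}

In an obstructed graph the parity condition of Lemma~\ref{lem:valid} fails for $A=I$, so it holds when one inner edge $uv$ is made passive. The greedy argument then ignores $uv$, and its ends must be separated in another way. If $u$ and $v$ come first in the order, their sums are their base sums, and there are two possibilities: choose the signing well, or use the extra move of Lemma~\ref{lem:realize}(b).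

\begin{lemma}\label{lem:passive}
Let $G$ be obstructed and let $uv$ be an inner edge of a maximum cut. Let $A=I\setminus\{uv\}$, order $V$ with $u$ and $v$ first, and let $\tau$ be either pattern. Then valid signings exist, and $G$ has a good weighting in each of the following cases:
\begin{itemize}
\item[(i)] some valid signing $w$ has $\beta_w(u)\ne\beta_w(v)$;
\item[(ii)] no tight set separates $u$ from $v$.
\end{itemize}
\end{lemma}

\begin{proof}
Both $|S|+|A|$ and $|T|+|A|$ are even, so valid signings exist by Lemma~\ref{lem:valid}. Every active edge at $u$ or $v$ has its other end later in the order, so $k(u)=k(v)=0$, and in Lemma~\ref{lem:greedy} we have $s(u)=b(u)$ and $s(v)=b(v)$.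

In case (i), apply Lemma~\ref{lem:greedy} with $b=\beta_w$ and then Lemma~\ref{lem:realize}(a). All sums are even, the ends of each edge in $F\cup A=E\setminus\{uv\}$ have different sums, and $\sigma(u)=\beta_w(u)\neq\beta_w(v)=\sigma(v)$.

In case (ii), let $w$ be valid; by case (i) we may assume $\beta_w(u)=\beta_w(v)$. Let $b$ agree with $\beta_w$ except that $b(v)=\beta_w(v)-4w(uv)$. The residues modulo $4$ are those of $\beta_w$, so Lemma~\ref{lem:greedy} applies, and Lemma~\ref{lem:realize}(b) realizes the numbers $s$ as sums. Now $|\sigma(u)-\sigma(v)|=4$.
\end{proof}

\begin{example}\label{ex:diamond}
Let $G$ have edges $uv,ux,uy,vx,vy$. A cut with only one inner edge must have it in both triangles, so the only maximum cut is $S=\{u,v\}$, $T=\{x,y\}$, and $G$ is obstructed. No tight set separates $u$ from $v$, since flipping it would give a different maximum cut. Let $\tau=2$ on $S$, and let $w(uv)=-1$ and $w=1$ elsewhere. The base sums of $u,v,x,y$ are $10,10,8,8$, so $w$ is valid. The extra move raises the sum of $v$ to $14$: the weights $4$ on $uv$, $3$ on $ux$ and $uy$, and $5$ on $vx$ and $vy$ have sums $10,14,8,8$.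
\end{example}

We now ask what $G$ looks like near $uv$ when case (i) fails. The freedom in the choice of a valid signing is to change signs along cycles, and the cycles through $uv$ run through the following components. A \emph{link} of an edge $uv$ is a component of $G-\{u,v\}$ that contains a neighbor of $u$ and a neighbor of $v$. If $uv$ is not a bridge, it lies on a cycle, and deleting $u$ and $v$ from this cycle leaves a path contained in a link. So by Lemma~\ref{lem:flip} an inner edge of a maximum cut has at least one link. The edge $uv$ is \emph{rigid} if each of its links is joined to $u$ by exactly one edge and to $v$ by exactly one edge; see Figure~\ref{fig:rigid}. Rigidity does not depend on any cut.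

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (2,1.3) ellipse (1.2 and 0.5);
\draw (2,-1.3) ellipse (1.2 and 0.5);
\draw (-1.9,0) ellipse (0.6 and 0.8);
\draw (5.9,0) ellipse (0.6 and 0.8);
\node at (2,1.3) {$W_1$};
\node at (2,-1.3) {$W_2$};
\node at (-2.1,0) {$L$};
\node at (6.1,0) {$L'$};
\draw[very thick] (0,0) -- (4,0);
\draw (0,0) -- (1.2,1.3);
\draw (4,0) -- (2.8,1.3);
\draw (0,0) -- (1.2,-1.3);
\draw (4,0) -- (2.8,-1.3);
\draw (0,0) -- (-1.7,0.4);
\draw (0,0) -- (-1.7,-0.4);
\draw (4,0) -- (5.6,0);
\foreach \p in {(0,0),(4,0),(1.2,1.3),(2.8,1.3),(1.2,-1.3),(2.8,-1.3),(-1.7,0.4),(-1.7,-0.4),(5.6,0)}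
  \fill \p circle (0.06);
\node at (-0.15,0.35) {$u$};
\node at (4.15,0.35) {$v$};
\node at (0.9,0.55) {$e_1$};
\node at (3.1,0.55) {$f_1$};
\node at (0.9,-0.55) {$e_2$};
\node at (3.1,-0.55) {$f_2$};
\end{tikzpicture}
\caption{A rigid edge $uv$ with two links. The ovals are the components of $G-\{u,v\}$. Each link $W_i$ is joined to $u$ by one edge $e_i$ and to $v$ by one edge $f_i$. The other components $L,L'$ are adjacent to only one of $u,v$, by any number of edges.}
\label{fig:rigid}
\end{figure}

\begin{lemma}\label{lem:rigid}
Let $G$ be obstructed. If an inner edge of some maximum cut is not rigid, then $G$ has a good weighting.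
\end{lemma}

\begin{proof}
Let $uv$ be this edge, and take $A$, the order and $\tau$ as in Lemma~\ref{lem:passive}. Exchanging the names of $u$ and $v$ if necessary, there is a link $W$ with two edges $e=ub$ and $e'=ub'$ to $u$, where $b\neq b'$; let $f=vc$ be an edge from $W$ to $v$. A path in $W$ from $b$ to $c$, together with $e$, $f$ and $uv$, forms a cycle $Z$. A path in $W$ from $b$ to $b'$, together with $e$ and $e'$, forms a cycle $Z'$ that contains $e$ and avoids $v$, hence avoids $f$.

Take a valid signing. Changing signs on $Z'$ if necessary, we obtain by Lemma~\ref{lem:valid} a valid signing $w$ with $w(e)\ne w(f)$. Let $w'$ be obtained from $w$ by changing signs on $Z$; it is valid. The edges of $Z$ at $u$ are $e$ and $uv$, and those at $v$ are $f$ and $uv$, so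
\[
\bigl(\beta_{w'}(u)-\beta_{w'}(v)\bigr)-\bigl(\beta_w(u)-\beta_w(v)\bigr)=-2w(e)+2w(f)\neq0 .
\]
Hence one of $w,w'$ satisfies condition (i) of Lemma~\ref{lem:passive}.
\end{proof}

A rigid inner edge with several links can still be handled. If case (ii) fails, there is a tight set, and a tight set lets us change the cut. We use it to make one of the edges $e_i$ inner, and these edges are not rigid.

\begin{lemma}\label{lem:twolinks}
Let $G$ be obstructed. If an inner edge of some maximum cut has at least two links, then $G$ has a good weighting.
\end{lemma}

\begin{proof}
Let $uv$ be this edge and $W_1,\dots,W_m$ its links, $m\ge2$. By Lemma~\ref{lem:rigid} we may assume that $uv$ is rigid. Let $e_i=ub_i$ and $f_i=vc_i$ be the edges from $W_i$ to $u$ and to $v$.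

\emph{No $e_i$ is rigid.} Let $K$ be the component of $G-\{u,b_i\}$ that contains $v$. A path in $W_i$ from $b_i$ to $c_i$, followed by $f_i$, is a path from $b_i$ to $v$ avoiding $u$; its second vertex is a neighbor of $b_i$ in $K$. As $v$ is a neighbor of $u$, the component $K$ is a link of $e_i$. For $j\ne i$ it contains $W_j$, which avoids $u$ and $b_i$ and is joined to $v$ by $f_j$. So $K$ is joined to $u$ by the two edges $uv$ and $e_j$.

By Lemma~\ref{lem:rigid} it therefore suffices to find a maximum cut in which some $e_i$ is inner. So we may assume that all $e_i$ are crossing in the given cut. By Lemma~\ref{lem:passive}(ii) we may also assume that there is a tight set $X$ separating $u$ from $v$, and, passing to the complement if necessary, that $u\in X$ and $v\notin X$. Let $\psi_i$ be the number of crossing edges minus the number of inner edges among the edges of $\partial X$ that have an end in $W_i$.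

\emph{Some $\psi_i$ is positive.} Since $G$ is connected, every component of $G-\{u,v\}$ that is not a link is adjacent to exactly one of $u,v$. Let $X^*$ consist of $u$, of $X\cap(W_1\cup\dots\cup W_m)$, and of all vertices of the non-link components adjacent to $u$. An edge with an end in a non-link component is not in $\partial X^*$: both its ends are in $X^*$ if the component is adjacent to $u$, and neither is if the component is adjacent to $v$. An edge with an end in $W_i$ has both ends in $W_i\cup\{u,v\}$, where $X^*$ and $X$ agree. The only remaining edge is the inner edge $uv\in\partial X^*$. Hence $0\le\varphi(X^*)=-1+\sum_i\psi_i$, and $\psi_i\ge1$ for some $i$.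

\emph{The set $X\setminus W_i$ is tight.} An edge with no end in $W_i$ lies in $\partial(X\setminus W_i)$ if and only if it lies in $\partial X$. Among the edges with an end in $W_i$, those inside $W_i$ and the edge $f_i$ have no end in $X\setminus W_i$, while the crossing edge $e_i$ has exactly one, namely $u$. Therefore
\[
0\le\varphi(X\setminus W_i)=\varphi(X)-\psi_i+1=1-\psi_i\le0 .
\]
Flipping $X\setminus W_i$ gives a maximum cut in which $e_i$ is inner.
\end{proof}

What remains is an obstructed graph in which every inner edge of every maximum cut is rigid with a single link. This determines the non-bipartite blocks.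

\begin{definition}
A connected graph $G$ is \emph{special} if $n$ is even, $n\ge4$, every non-bipartite block $B$ is an odd cycle, and $|\hat x|$ is even for every such $B$ and every $x\in V(B)$.
\end{definition}

Every connected bipartite graph of even order at least $4$ is special, and so is a triangle with one pendant edge at each vertex.

\begin{proposition}\label{prop:reduce}
An obstructed graph with $n\ge3$ has a good weighting or is special.
\end{proposition}

\begin{proof}
Let $G$ be obstructed with $n\geq 3$ and without a good weighting. By Lemma~\ref{lem:eventight}, $n$ is even, so $n\ge4$. Let $B$ be a non-bipartite block; it is $2$-connected. Call an edge of $B$ \emph{reachable} if it is inner in some maximum cut. The block $B$ contains an odd cycle, and in any cut an odd cycle has an inner edge, so some edge of $B$ is reachable.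

Let $uv\in E(B)$ be inner in a maximum cut. By Lemmas~\ref{lem:rigid} and~\ref{lem:twolinks}, it is rigid and has exactly one link $W$. If $ux\ne uv$ is an edge of $B$, then by (F3) a cycle passes through $ux$ and $uv$; deleting $u$ and $v$ from it leaves a path from $x$ to a neighbor of $v$, so $x\in W$. By rigidity there is at most one such edge, and there is one because $B$ is $2$-connected. So $u$ has degree $2$ in $B$; let $ub$ be its second edge in $B$. By \eqref{eq:hat}, $\partial\hat u=\{uv,ub\}$. Since $uv$ is inner and $\varphi(\hat u)\ge0$, the edge $ub$ is crossing and $\hat u$ is tight. Hence $|\hat u|$ is even by Lemma~\ref{lem:eventight}, and flipping $\hat u$ shows that $ub$ is reachable.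

We have shown that each end $u$ of a reachable edge has degree $2$ in $B$, has $|\hat u|$ even, and has both its edges in $B$ reachable. As $B$ is connected, reachability spreads to all edges of $B$. So $B$ is a connected graph with all degrees $2$, that is, a cycle, it is odd because it is not bipartite, and $|\hat x|$ is even for all $x\in V(B)$.
\end{proof}

\section{Special graphs}\label{sec:special}

A special graph may have no inner edge to make passive, and it may admit no weighting that follows a pattern of residues at all vertices. Consider $C_6=x_0x_1\cdots x_5$ with classes $S=\{x_0,x_2,x_4\}$ and $T=\{x_1,x_3,x_5\}$. The sums over $S$ and over $T$ both add up to the total weight. If the sums were $a$ on $S$ and $a+2$ on $T$ modulo $4$, then $3a\equiv3a+6\pmod4$, which is false. So we exempt one vertex $r$ from the pattern, and we separate $r$ from its neighbors by size: all edges at $r$ get the smallest weight and nearby edges do not, or all get the largest weight and nearby edges do not. This is possible because each residue modulo $4$ has a representative in $\{2,3,4,5\}$ and one in $\{1,2,3,4\}$. For $C_6$ take $r=x_0$, weight $1$ on its edges, and ask for sums $2$ on $T$ and $0$ on $S\setminus\{r\}$ modulo $4$. Going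 around the cycle from $x_0x_1$, the residues are forced to be $1,1,3,3,1,1$. Choosing representatives in $\{2,3,4,5\}$ away from $r$ gives the weights $1,5,3,3,5,1$ and the sums $2,6,8,6,8,6$ at $x_0,\dots,x_5$.

In a bipartite graph, residues can be prescribed subject to one condition.

\begin{lemma}\label{lem:bip}
Let $H$ be a connected bipartite graph with classes $P,Q$, and let $g\colon V(H)\to\mathbb Z_4$ satisfy $g(P)=g(Q)$. Then there is $\rho\colon E(H)\to\mathbb Z_4$ with $\sum_{e\ni v}\rho(e)=g(v)$ for all $v\in V(H)$.
\end{lemma}

\begin{proof}
Take a spanning tree rooted at a vertex $z$, and put $\rho=0$ outside the tree. Process the vertices $v\neq z$ in order of decreasing distance from $z$ in the tree, and choose $\rho$ on the edge from $v$ to its parent so that the equation at $v$ holds. Let $h(v)=g(v)-\sum_{e\ni v}\rho(e)$. Every edge has one end in $P$ and one in $Q$, so $h(P)-h(Q)=g(P)-g(Q)=0$. Since $h$ vanishes outside $z$, it vanishes at $z$.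
\end{proof}

The next lemma takes care of all edges not incident with $r$. An \emph{odd-cycle block} is a block that is an odd cycle.

\begin{lemma}\label{lem:awayfromr}
Let $G$ be special. Let $r$ be a vertex that is not a cut vertex and whose block is bipartite, and let $\omega_0\in\{1,5\}$. Then $G$ has a $5$-edge-weighting such that
\begin{itemize}
\item[(a)] every edge at $r$ has weight $\omega_0$;
\item[(b)] every other edge of a bipartite block has weight at least $2$ if $\omega_0=1$, and at most $4$ if $\omega_0=5$;
\item[(c)] all sums, including that of $r$, have the same parity;
\item[(d)] the ends of every edge of $G-r$ have different sums.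
\end{itemize}
\end{lemma}

\begin{proof}
Fix an edge $e_B$ in each odd-cycle block $B$, and let $H$ be obtained from $G$ by deleting these edges. The ends of $e_B$ are joined in $H$ by the path $B-e_B$, which has even length and avoids $r$. Since $G$ and $G-r$ are connected, so are $H$ and $H-r$. A cycle of $H$ lies in a block of $G$, and not in an odd-cycle block, so it is even. Thus $H$ is bipartite; let $S,T$ be its classes, with $r\in S$. The ends of each $e_B$ lie in the same class. No $e_B$ is incident with $r$, so $N(r)\subseteq T$.

\emph{Step 1: residues.} Give the edges at $r$ the residue $1\equiv\omega_0$ and the edges $e_B$ the residue $3$ modulo $4$. We look for $a\in\mathbb Z_4$ and residues $\rho$ on the edges of $H-r$ such that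
\begin{equation}\label{eq:pattern}
\sigma(v)\equiv a\quad(v\in S\setminus\{r\}),\qquad\sigma(v)\equiv a+2\quad(v\in T)\qquad\pmod4 .
\end{equation}
The edges of $H-r$ at $v$ must contribute the required residue minus the contribution of the edges already fixed. Let $\lambda_S$ and $\lambda_T$ be the numbers of edges $e_B$ inside $S$ and inside $T$; each contributes $3$ at both of its ends. The hypothesis of Lemma~\ref{lem:bip} for $H-r$, with classes $S\setminus\{r\}$ and $T$, reads
\[
a(|S|-1)-6\lambda_S\equiv(a+2)|T|-d(r)-6\lambda_T\pmod4,
\]
that is, $a\,(|S|-1-|T|)\equiv 2|T|-d(r)+6(\lambda_S-\lambda_T)\pmod 4$. Since $n$ is even, $|S|-1-|T|$ is odd, hence invertible modulo $4$. So a solution $a$ exists, and reduction modulo $2$ gives $a\equiv d(r)\pmod2$. Fix $a$ and $\rho$. Any weighting satisfying (a) and \eqref{eq:pattern} satisfies (c), because $\sigma(r)=\omega_0d(r)\equiv d(r)\pmod 2$; and it separates the ends of all edges of $H-r$. It remains to separate the ends of the edges $e_B$.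

Fix a linear order of $V\setminus\{r\}$. Write each odd-cycle block as $B=x_1x_2\cdots x_\ell$, with $e_B=x_\ell x_1$, with $x_1$ the later end of $e_B$, and with $e_i=x_ix_{i+1}$ for $1\le i\le\ell-1$. The binary choice for $e_B$ will be an alternating change by $\pm2$ around $B$. An odd residue has a representative that can be raised by $2$ (in $\{1,3\}$) and one that can be lowered by $2$ (in $\{3,5\}$). An even residue does not: the weight $2$ can only be raised and the weight $4$ only lowered. The condition on the sets $\hat x$ excludes even residues.

\emph{Step 2: each $\rho(e_i)$ is odd.} By \eqref{eq:hat}, the sets $\hat x_1\cup\dots\cup\hat x_i$ and $\hat x_{i+1}\cup\dots\cup\hat x_\ell$ partition $V$, and both have boundary $\{e_i,e_B\}$ in $G$. Let $Y$ be the one that does not contain $r$. Its size is even because $G$ is special. By \eqref{eq:pattern}, the sums of the vertices of $Y$ add up to $a|Y|\equiv0\pmod2$. In this total, edges inside $Y$ are counted twice and $e_i,e_B$ once, so it is congruent to $\rho(e_i)+3$ modulo $2$. Hence $\rho(e_i)$ is odd.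

\emph{Step 3: weights.} Give the edges at $r$ the weight $\omega_0$. Give the other edges of bipartite blocks the representative of their residue in $\{2,3,4,5\}$ if $\omega_0=1$, and in $\{1,2,3,4\}$ if $\omega_0=5$. In each odd-cycle block give $e_B$ the weight $3$, and give $e_i$ the representative of $\rho(e_i)$ in $\{1,3\}$ if $i$ is odd and in $\{3,5\}$ if $i$ is even. This weighting satisfies (a), (b) and \eqref{eq:pattern}. \emph{Switching} $B$ means adding $2$ to the weights of $e_B$ and of the $e_i$ with $i$ odd, and subtracting $2$ from the weights of the $e_i$ with $i$ even. The new weights lie in $\{1,3,5\}$. The sum of $x_1$, whose edges in $B$ are $e_B$ and $e_1$, rises by $4$. For $2\le q\le\ell-1$ the changes on $e_{q-1}$ and $e_q$ cancel at $x_q$. At $x_\ell$ the changes on $e_{\ell-1}$ and $e_B$ cancel, since $\ell-1$ is even. So switching $B$ changes only the sum of the later end of $e_B$, and it preserves (a), (b) and \eqref{eq:pattern}. Different blocks have no common edge, so they can be switched independently.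

Process $V\setminus\{r\}$ in order. If $v$ is the later end of $k$ edges $e_B$, then switching $0,1,\dots,k$ of the corresponding blocks gives $k+1$ different values of $\sigma(v)$ and changes no other sum. Choose a value different from the sums of the $k$ earlier ends, which are already final. In the end the two ends of each $e_B$ have different sums, and (d) holds.
\end{proof}

\begin{proposition}\label{prop:special}
Every special graph has a good weighting.
\end{proposition}

\begin{proof}
By (c) and (d) of Lemma~\ref{lem:awayfromr}, it suffices to choose $r$ and $\omega_0$ so that $\sigma(u)\neq\sigma(r)$ for every neighbor $u$ of $r$; recall that $\sigma(r)=\omega_0d(r)$.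

Every vertex $x$ of an odd-cycle block $B$ is a cut vertex: $|\hat x|$ is even, so $\hat x\setminus\{x\}$ is nonempty, and all edges leaving $\hat x$ are incident with $x$ by \eqref{eq:hat}. By (F3) there is a block $B_0$ containing at most one cut vertex of $G$. It is not an odd cycle, so it is bipartite.

\emph{Case 1: $B_0$ is a bridge.} Since $G$ is connected and $n\ge3$, one end $u$ of the bridge is incident with a second edge. This edge lies in another block, so $u$ is a cut vertex. The other end $r$ is then not a cut vertex, so it lies in $B_0$ only and $d(r)=1$. Take $\omega_0=1$. Then $\sigma(u)\ge d(u)\ge2>1=\sigma(r)$.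

\emph{Case 2: $B_0$ is $2$-connected.} Degrees are taken in $G$. Let $r\in V(B_0)$ be any vertex that is not a cut vertex. All edges at $r$ lie in $B_0$, so each neighbor $u$ of $r$ is in $B_0$ and has a second edge in $B_0$, to which (b) applies. Hence
\[
\sigma(u)\ge d(u)+1\ \text{ if }\omega_0=1,\qquad\sigma(u)\le5d(u)-1\ \text{ if }\omega_0=5 .
\]
Suppose first that some vertex of minimum degree among the vertices of $B_0$ is not a cut vertex. Let $r$ be such a vertex and $\omega_0=1$. Then $\sigma(u)\ge d(u)+1>d(r)=\sigma(r)$ for all $u\in N(r)$. Otherwise $B_0$ contains a cut vertex $c$, and $c$ is the only vertex of minimum degree in $V(B_0)$. Then a vertex $r$ of maximum degree among the vertices of $B_0$ is different from $c$, so it is not a cut vertex. Take $\omega_0=5$. Then $\sigma(u)\le5d(u)-1<5d(r)=\sigma(r)$ for all $u\in N(r)$.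
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
We weight each component separately. A component with one vertex has no edge. Every other component has at least three vertices, since none is isomorphic to $K_2$. If it is not obstructed, it has a good weighting by Proposition~\ref{prop:active} with $\mu=3$. If it is obstructed, it has one by Propositions~\ref{prop:reduce} and~\ref{prop:special}.
\end{proof}

\begin{remark}
The exclusion of $K_2$ is used only in Case~1 of the proof of Proposition~\ref{prop:special}, where the neighbor $u$ of the leaf $r$ needs a second edge in order to have a larger sum than $r$.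
\end{remark}

\begin{thebibliography}{9}

\bibitem{doubling}
\emph{Neighbour-Sum-2-Distinguishing Edge-Weightings: Doubling the 1-2-3 Conjecture},
\texttt{https://hal.archives-ouvertes.fr/hal-01522853/document}.

\end{thebibliography}
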